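# Intersecting families of signed sets: Borg's conjecture and the extremal families

## Stars, orbits, intersecting families and signed sets

All families in these notes are finite families of finite sets. For a family $\mathcal F$ write $U(\mathcal F)=\bigcup_{F\in\mathcal F}F$.

**Definition (stars and orbits).** For $x\in U(\mathcal F)$ the *star* of $\mathcal F$ at $x$ is $\mathcal F(x)=\{F\in\mathcal F:x\in F\}$. A *largest star* is a star of maximum size, and $L(\mathcal F)=\{u\in U(\mathcal F):\mathcal F(u)\text{ is a largest star of }\mathcal F\}$. The *$\mathcal F$-orbit* of $u\in U(\mathcal F)$ is $O_{\mathcal F}(u)=\{u'\in U(\mathcal F):\mathcal F(u')=\mathcal F(u)\}$.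

Example: let $\mathcal F=\{\{1,2,3\},\{1,2,4\}\}$. Then $\mathcal F(1)=\mathcal F(2)=\mathcal F$, while $\mathcal F(3)$ and $\mathcal F(4)$ have one member each. So $L(\mathcal F)=\{1,2\}$, and the orbits are $\{1,2\}$, $\{3\}$, $\{4\}$. Elements of the same orbit cannot be told apart by asking which members of $\mathcal F$ contain them.

**Definition (intersecting, extremal, trivial, EKR).** A family $\mathcal A$ is *intersecting* if $A\cap B\ne\emptyset$ for all $A,B\in\mathcal A$. The case $A=B$ is included, so $\emptyset\notin\mathcal A$. An intersecting sub-family of $\mathcal F$ is *extremal* if no intersecting sub-family of $\mathcal F$ has more members, and $\operatorname{ex}(\mathcal F)$ is the set of all extremal ones. An intersecting family is *trivial* if all its members contain a common element. $\mathcal F$ is *EKR* if $\operatorname{ex}(\mathcal F)$ contains a trivial family, and *strictly EKR* if every member of $\operatorname{ex}(\mathcal F)$ is trivial.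

Three examples show the three possible behaviors.

- $\{\{1,2\},\{1,3\},\{2,3\}\}$ is itself intersecting, with no common element, and its stars have two members. It is not EKR.
- $2^{[3]}$, the family of all subsets of $\{1,2,3\}$, is EKR but not strictly EKR. An intersecting sub-family contains at most one of each complementary pair, hence at most $4$ sets. The star at $1$ has $4$ members, and so has the nontrivial family of all sets with at least two elements.
- $\{\{1\},\{1,2\},\{3\}\}$ is strictly EKR: its only extremal intersecting sub-family is $\{\{1\},\{1,2\}\}$.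

**Definition (signed sets).** Let $[k]=\{1,\dots,k\}$. For $X=\{x_1,\dots,x_r\}$ with distinct $x_i$, let
$$\mathcal S_{X,k}=\big\{\{(x_1,a_1),\dots,(x_r,a_r)\}:a_1,\dots,a_r\in[k]\big\},\qquad \mathcal S_{\mathcal F,k}=\bigcup_{F\in\mathcal F}\mathcal S_{F,k}.$$

A member of $\mathcal S_{F,k}$ is a function $F\to[k]$ written as its graph. We call $F$ its *underlying set* and speak of its *value* at $v\in F$. If $F=\{1,\dots,n\}$ we write it as a word, so $\mathcal S_{\{1,2\},2}$ consists of $11,12,21,22$. Note that $\mathcal S_{\emptyset,k}=\{\emptyset\}$. The underlying set can be read off from the signed set, so the families $\mathcal S_{F,k}$ for different $F$ are disjoint. Two signed sets intersect exactly when some $v$ lies in both underlying sets and both have the same value at $v$.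

Everything defined above applies to $\mathcal S_{\mathcal F,k}$, whose elements are pairs $(u,a)$. Its star at $(u,a)$ has
$$s(u)=\sum_{F\in\mathcal F(u)}k^{|F|-1}\tag{1}$$
members, since for each $F\ni u$ the value at $u$ is prescribed and the other $|F|-1$ values are free. The number does not depend on $a$. Put $M=\max_u s(u)$. If $\mathcal F$ has a nonempty member, then $M>0$, and $(u,a)\in L(\mathcal S_{\mathcal F,k})$ means exactly $s(u)=M$.

Example: for $\mathcal F=\{\{1,2,3\},\{1,2,4\}\}$ and $k=2$ we get $s(1)=s(2)=8$ and $s(3)=s(4)=4$, so $L(\mathcal S_{\mathcal F,2})=\{(1,1),(1,2),(2,1),(2,2)\}$. In general the large sets count for more: for $\mathcal F=\{\{1\},\{1,2\},\{3,4,5,6\}\}$ and $k=2$ we have $L(\mathcal F)=\{1\}$, but $s(1)=3<8=s(3)$.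

Now the question can be posed. Take an arbitrary family and sign its members. Is a largest star always a largest intersecting sub-family? And are there other largest ones? Borg's conjecture answers both. The problem is taken from "Some Set Intersection Theorems Of Extremal Type" (https://core.ac.uk/download/228376743.pdf). The conjecture is true in full:

**Theorem 1 (Borg's conjecture).** Let $\mathcal F$ be any family of sets having at least one nonempty member, and let $k\ge2$. Then

(i) $\mathcal S_{\mathcal F,k}$ is EKR;

(ii) $\mathcal S_{\mathcal F,k}$ is strictly EKR unless $k=2$ and $|O_{\mathcal F}(u)|\ge3$ for some $(u,1)\in L(\mathcal S_{\mathcal F,2})$.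

After proving this we prove a stronger statement (Theorem 8), with unequal alphabets, weights, and a list of all extremal families.

## Small cases: one underlying set, and two that overlap

**One set, $k=2$.** Let $\mathcal F=\{[n]\}$. Call the words $A$ and $\bar A$ *antipodal* if they differ at every coordinate. Antipodal words are disjoint, and two non-antipodal words agree somewhere. So the intersecting families of size $2^{n-1}$ are exactly the choices of one word from each of the $2^{n-1}$ antipodal pairs, and no intersecting family is larger. The stars have size $2^{n-1}$, so (i) holds. For $n=1$ each choice is a star. For $n=2$ the pairs are $\{11,22\}$ and $\{12,21\}$, and the four choices $\{11,12\}$, $\{11,21\}$, $\{22,12\}$, $\{22,21\}$ are again stars. For $n=3$ we may choose the words with at least two $1$s, namely $111,112,121,211$; this family is nontrivial. Here every orbit is all of $[n]$, so orbit size $3$ is exactly where strictness first fails, as (ii) allows.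

**One set, $k=3$, $n=2$.** Place the nine words in a $3\times3$ grid. Two words intersect if and only if they lie in a common row or column. If two distinct cells lie in one row, a cell outside that row would have to share a column with both, which is impossible. So an intersecting family lies in one row or in one column, and the largest ones are the six stars of size $3$.

**Two overlapping sets.** Let $\mathcal F=\{\{1,2\},\{1,3\}\}$ and $k=2$. Each $\mathcal S_{F,2}$ contributes at most $2$ sets, so at most $4$ in total, and $s(1)=4$. In a family of size $4$, the part in $\mathcal S_{\{1,2\},2}$ is one of the four stars above. If it is the star at $(2,b)$, it contains sets with value $1$ and with value $2$ at the element $1$, and a member of $\mathcal S_{\{1,3\},2}$ cannot meet both. So it is the star at some $(1,a)$. By the same argument the other part is the star at some $(1,a')$, and $a=a'$. The family is trivial, in accordance with $O_{\mathcal F}(1)=\{1\}$.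

**Why $k\ge2$.** For $k=1$ and $\mathcal F=\{\{1,2\},\{1,3\},\{2,3\}\}$, the family $\mathcal S_{\mathcal F,1}$ is a copy of $\mathcal F$. It is itself intersecting, but all its stars have size $2$.

## Counting each underlying set separately, and where this loses

The first thing to try for (i) is to bound $|\mathcal A\cap\mathcal S_{F,k}|$ for each $F$. Let $F\neq\emptyset$. For $A\in\mathcal S_{F,k}$, add $j$ modulo $k$ to all its values, for $j=0,\dots,k-1$. The $k$ resulting sets are pairwise disjoint, so an intersecting $\mathcal A$ contains at most one of them. As $\mathcal S_{F,k}$ splits into such groups of $k$,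
$$|\mathcal A\cap\mathcal S_{F,k}|\le k^{|F|-1},\qquad\text{hence}\qquad |\mathcal A|\le\sum_{F\in\mathcal F,\,F\ne\emptyset}k^{|F|-1}.$$
By (1), the last sum equals $M$ exactly when some $u$ lies in all nonempty members of $\mathcal F$. In that case (i) is proved. Otherwise the bound is too weak: for the triangle $\mathcal F=\{\{1,2\},\{1,3\},\{2,3\}\}$ and $k=2$ it gives $6$, while $M=4$. Each single bound is attained by some $\mathcal A$; what is lost is that they cannot all be attained by the same $\mathcal A$. The bounds for different $F$ have to be linked.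

A star at $(u,a)$ has $k^{|F|-1}$ members in $\mathcal S_{F,k}$ if $u\in F$ and none otherwise. So it would suffice to show that the numbers $|\mathcal A\cap\mathcal S_{F,k}|$ are dominated by a mixture of those of stars. That is, we look for $p_v\ge0$ with $\sum_vp_v=1$, depending on $\mathcal A$ but not on $F$, such that with $p(F)=\sum_{v\in F}p_v$
$$|\mathcal A\cap\mathcal S_{F,k}|\le k^{|F|-1}p(F)\quad\text{for all }F\in\mathcal F.\tag{2}$$
Summing (2) over $F\in\mathcal F$ gives $|\mathcal A|\le\sum_up_us(u)\le M$, which is (i). The problem is now to produce the vector $p$. This takes two steps: a compression, which replaces signed sets by subsets of $U(\mathcal F)$, and a Fourier argument for intersecting families of subsets.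

## Compression toward the value 1

From here on, $V=U(\mathcal F)\neq\emptyset$. With the later theorem in view, we allow an alphabet size for each element: let $k_v\ge2$ be an integer for each $v\in V$, and for $F\subseteq V$ let
$$\mathcal S_F=\big\{\{(v,a_v):v\in F\}:a_v\in[k_v]\big\},\qquad \mathcal T=\bigcup_{F\subseteq V}\mathcal S_F .$$
For Theorem 1 take all $k_v=k$; then $\mathcal S_F=\mathcal S_{F,k}$ and $\mathcal S_{\mathcal F,k}\subseteq\mathcal T$.

**Definition (compression).** Let $x\in V$ and $2\le a\le k_x$. For $A\in\mathcal T$ let $\delta_{x,a}(A)=(A\setminus\{(x,a)\})\cup\{(x,1)\}$ if $(x,a)\in A$, and $\delta_{x,a}(A)=A$ otherwise. For $\mathcal A\subseteq\mathcal T$ let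
$$\Delta_{x,a}(\mathcal A)=\{\delta_{x,a}(A):A\in\mathcal A\}\cup\{A\in\mathcal A:\delta_{x,a}(A)\in\mathcal A\}.$$

Example: for $k_v=2$ and $\mathcal A=\{111,122,212,221\}$ we get $\Delta_{1,2}(\mathcal A)=\{111,122,112,121\}$. Any two of the four words of $\mathcal A$ agree in exactly one coordinate, so $\mathcal A$ is intersecting, and it has no common element. But $\Delta_{1,2}(\mathcal A)$ is the star at $(1,1)$. So a compression can turn a nontrivial family into a star, and in part (ii) we shall have to undo compressions with care.

**Lemma 2.** Let $\mathcal A\subseteq\mathcal T$, $\delta=\delta_{x,a}$, $\Delta=\Delta_{x,a}$.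

(a) $\Delta(\mathcal A)$ arises from $\mathcal A$ by replacing $A$ by $\delta(A)$ exactly for those $A\in\mathcal A$ with $\delta(A)\notin\mathcal A$. Consequently $|\Delta(\mathcal A)\cap\mathcal S_F|=|\mathcal A\cap\mathcal S_F|$ for every $F\subseteq V$.

(b) We have $\delta(B)\in\Delta(\mathcal A)$ for all $B\in\mathcal A$. Every member of $\Delta(\mathcal A)\setminus\mathcal A$ contains $(x,1)$. If $B\in\Delta(\mathcal A)$ contains $(x,a)$, then $B\in\mathcal A$ and $\delta(B)\in\mathcal A$.

(c) If $\mathcal A$ is intersecting, so is $\Delta(\mathcal A)$.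

*Proof.* No set of the form $\delta(A)$ contains $(x,a)$. Let $A\in\mathcal A$. If $\delta(A)\in\mathcal A$ (in particular if $\delta(A)=A$), then $A\in\Delta(\mathcal A)$. If $\delta(A)\notin\mathcal A$, then $(x,a)\in A$, so $A$ is not of the form $\delta(B)$, and hence $A\notin\Delta(\mathcal A)$, while $\delta(A)\in\Delta(\mathcal A)$ is a new set. Since $\delta$ is injective on the sets containing $(x,a)$, different moved sets have different images. As $\delta$ keeps underlying sets, (a) follows. The first two assertions of (b) are clear: a member outside $\mathcal A$ is a new set $\delta(A)\ne A$. For the third, $B$ contains $(x,a)$, so it is not an image under $\delta$. By the definition of $\Delta(\mathcal A)$, it belongs to the second set there.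

For (c), let $A,B\in\Delta(\mathcal A)$. If both are in $\mathcal A$, they intersect. If neither is in $\mathcal A$, both contain $(x,1)$. So let $A\notin\mathcal A$ and $B\in\mathcal A$, and suppose $A\cap B=\emptyset$. Write $A=\delta(A')$ with $(x,a)\in A'\in\mathcal A$. The sets $A'$ and $B$ intersect, and $A'$ differs from $A$ only at $x$, so $A'\cap B=\{(x,a)\}$. By (b), $\delta(B)\in\mathcal A$. But $\delta(B)\cap A'=\emptyset$: at $x$ the values are $1$ and $a$, and elsewhere $A'$ and $B$ have no common pair. This contradicts that $\mathcal A$ is intersecting. $\square$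

For $A\in\mathcal T$ put $A^{(1)}=\{v:(v,1)\in A\}$.

**Lemma 3.** Let $\mathcal A\subseteq\mathcal T$. Repeatedly applying operations $\Delta_{x,a}$ that change the family terminates at a family $\mathcal A^*$ fixed by all of them. If $\mathcal A$ is intersecting, then $\{A^{(1)}:A\in\mathcal A^*\}$ is an intersecting family of subsets of $V$.

*Proof.* Each operation that changes the family increases $\sum_{A\in\mathcal A}|A^{(1)}|$, because every moved set gains one value $1$. This sum is bounded, so the process ends. At the end $\delta_{x,a}(B)\in\mathcal A^*$ for all $B\in\mathcal A^*$ and all $x,a$, by Lemma 2(b).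

Let $\mathcal A$ be intersecting; then so is $\mathcal A^*$. Suppose $A,B\in\mathcal A^*$, possibly equal, satisfy $A^{(1)}\cap B^{(1)}=\emptyset$. Then $A\cap B=\{(x_1,a_1),\dots,(x_r,a_r)\}$ with all $a_i\ge2$. Applying $\delta_{x_1,a_1},\dots,\delta_{x_r,a_r}$ in turn to $B$ gives $B'\in\mathcal A^*$. At each $x_i$ it has the value $1$, whereas $A$ has $a_i\ne1$; elsewhere $B'$ equals $B$, which has no further common pair with $A$. So $A\cap B'=\emptyset$, a contradiction. $\square$

Thus intersecting families of signed sets are controlled by intersecting families $\mathcal G$ of subsets of $V$: up to counts for each $F$, the members $A$ of $\mathcal A$ satisfy $A^{(1)}\in\mathcal G$. If $A$ is uniform in $\mathcal S_F$, then $A^{(1)}$ is a random subset of $F$ containing each $v$ independently with probability $1/k_v\le\frac12$.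

## Odd monotone functions and the probability vector $p$

**Lemma 4.** Let $\mathcal G$ be a maximal intersecting family of subsets of $V$. Then $\mathcal G$ is an up-set containing $V$, and for every $S\subseteq V$ it contains exactly one of $S$, $V\setminus S$.

*Proof.* A superset of a member meets all members and is nonempty, so it belongs to $\mathcal G$ by maximality. Since $\{V\}$ is intersecting, $\mathcal G\ne\emptyset$, and so $V\in\mathcal G$. Let $S\notin\mathcal G$. Some $A\in\mathcal G$ has $A\cap S=\emptyset$: by maximality if $S\ne\emptyset$, and any $A$ will do if $S=\emptyset$. So $V\setminus S\supseteq A$ is in $\mathcal G$. Disjoint sets cannot both be in $\mathcal G$. $\square$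

Identify $x\in\{-1,1\}^V$ with the set $\{v:x_v=1\}$, and let $\varphi(x)=1$ if this set is in $\mathcal G$ and $\varphi(x)=-1$ otherwise. By Lemma 4, $\varphi$ is nondecreasing in each coordinate, odd in the sense that $\varphi(-x)=-\varphi(x)$, and equal to $1$ at the all-ones vector.

We recall the Fourier expansion on $\{-1,1\}^V$. The characters $\chi_S(x)=\prod_{v\in S}x_v$, $S\subseteq V$, are orthonormal for $\langle f,g\rangle=\mathbb E_x f(x)g(x)$ with $x$ uniform, and they form a basis. So $\varphi=\sum_S\hat\varphi(S)\chi_S$, and Parseval gives $\sum_S\hat\varphi(S)^2=\mathbb E\varphi^2=1$. Oddness gives $\hat\varphi(S)=0$ for $|S|$ even; in particular $\hat\varphi(\emptyset)=0$.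

For example, let $V=\{1,2,3\}$ and let $\mathcal G$ consist of the sets with at least two elements. Then $\varphi=\frac12(x_1+x_2+x_3)-\frac12x_1x_2x_3$, the majority function: at $(1,1,1)$ it is $\frac32-\frac12=1$, at $(1,1,-1)$ it is $\frac12+\frac12=1$, and the other values follow by symmetry and oddness.

Consider first probability $\frac12$. For $F\subseteq V$ let
$$m_F=2^{-|F|}\,|\{S\subseteq F:S\in\mathcal G\}|.$$
We want $m_F\le\frac12p(F)$ for all $F$. Put $T=V\setminus F$, write $x=(x_T,z)$ with $z\in\{-1,1\}^F$ uniform, write $\mathbf 1$ for the all-ones vector on $T$, and let $\beta(T)=\mathbb E_z\varphi(\mathbf 1,z)$. Choosing a random subset of $F$ means putting $x_T=-\mathbf 1$. By oddness, $\mathbb E_z\varphi(-\mathbf1,z)=-\mathbb E_z\varphi(\mathbf1,-z)=-\beta(T)$. Hence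
$$m_F=\tfrac12\big(1-\beta(T)\big),\qquad \beta(T)=\tfrac12\,\mathbb E_z\big[\varphi(\mathbf1,z)-\varphi(-\mathbf1,z)\big].\tag{3}$$
Since $p(F)=1-p(T)$, what we want is $\beta(T)\ge p(T)$ for all $T$.

For $T=\{w\}$, (3) and monotonicity say that $\beta(\{w\})$ is the probability $I_w$ that flipping $x_w$ changes $\varphi$. The obvious first guess is $p_w=I_w$. It fails because $p$ must have total mass $1$: for the majority function on three elements each $I_w$ is $\frac12$, and the total is $\frac32$, while $\beta(V)=1$. The Fourier expansion shows where the excess comes from. The difference $\frac12[\varphi|_{x_w=1}-\varphi|_{x_w=-1}]$ equals $\sum_{S\ni w}\hat\varphi(S)\chi_{S\setminus\{w\}}$ and takes values in $\{0,1\}$, so $I_w$ is its mean square: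
$$I_w=\sum_{S\ni w}\hat\varphi(S)^2.$$
Each $S$ gives its weight $\hat\varphi(S)^2$ in full to all its $|S|$ elements. The remedy is to let each $S$ divide its weight equally among its elements. Put
$$\operatorname{spec}=\{S:\hat\varphi(S)\ne0\},\qquad p_v=\sum_{S\ni v}\frac{\hat\varphi(S)^2}{|S|}\quad(v\in V).$$
Then $p_v\ge0$, $\sum_vp_v=\sum_{S\neq\emptyset}\hat\varphi(S)^2=1$, and $p_v>0$ whenever $v$ lies in a member of $\operatorname{spec}$. All members of $\operatorname{spec}$ have odd size. The surprise is that this $p$ works for all $F$ at once.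

**Lemma 5.** For every $F\subseteq V$ we have $m_F\le\frac12p(F)$. If equality holds, then every $S\in\operatorname{spec}$ satisfies $S\subseteq F$ or $S\cap F=\emptyset$.

*Proof.* **From a difference to a variance.** Fix $z$. By monotonicity, $\frac12[\varphi(\mathbf1,z)-\varphi(-\mathbf1,z)]$ is $1$ if $\varphi(\cdot,z)$ is nonconstant as a function of $x_T$, and $0$ if it is constant. The variance of a constant is $0$ and that of a $\pm1$-valued function is at most $1$. So the half-difference is at least $\operatorname{Var}_{x_T}\varphi(x_T,z)$, and by (3)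
$$\beta(T)\ge\mathbb E_z\operatorname{Var}_{x_T}\varphi(x_T,z).$$

**Computing the variance.** Averaging $\chi_S$ over $x_T$ gives $0$ if $S\cap T\ne\emptyset$ and leaves $\chi_S(z)$ otherwise. So $\mathbb E_{x_T}\varphi=\sum_{S\cap T=\emptyset}\hat\varphi(S)\chi_S(z)$. For fixed $z$ the variance is $1-(\mathbb E_{x_T}\varphi)^2$, and averaging over $z$ with Parseval gives
$$\mathbb E_z\operatorname{Var}_{x_T}\varphi=1-\sum_{S\cap T=\emptyset}\hat\varphi(S)^2=\sum_{S\cap T\ne\emptyset}\hat\varphi(S)^2.$$

**Comparing with $p$.** For each $S\neq\emptyset$ the indicator of $S\cap T\ne\emptyset$ is at least $|S\cap T|/|S|$. Therefore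
$$\beta(T)\ge\sum_{S\cap T\ne\emptyset}\hat\varphi(S)^2\ge\sum_{S\ne\emptyset}\hat\varphi(S)^2\frac{|S\cap T|}{|S|}=\sum_{v\in T}p_v=p(T).$$
By (3), $m_F\le\frac12(1-p(T))=\frac12p(F)$.

**Equality.** If $m_F=\frac12p(F)$, the last inequality is an equality term by term, so $|S\cap T|/|S|\in\{0,1\}$ for every $S\in\operatorname{spec}$. That is, $S\cap T=\emptyset$ (so $S\subseteq F$) or $S\subseteq T$ (so $S\cap F=\emptyset$). $\square$

Check on the majority function: $p_v=\frac14+\frac13\cdot\frac14=\frac13$. For $|F|=2$ we have $m_F=\frac14\le\frac13$; for $|F|=1$, $m_F=0\le\frac16$; for $F=V$, $m_F=\frac12=\frac12p(V)$.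

For smaller probabilities no new Fourier analysis is needed: a biased random subset is a uniform random subset of a random subset.

**Lemma 6.** Let $F\subseteq V$, let $q_v\in(0,\frac12]$ for $v\in F$, and let $R\subseteq F$ contain each $v\in F$ independently with probability $q_v$. Then $\Pr(R\in\mathcal G)\le\sum_{v\in F}q_vp_v$. If equality holds, then for every $F'$ with $\{v\in F:q_v=\frac12\}\subseteq F'\subseteq F$, every $S\in\operatorname{spec}$ satisfies $S\subseteq F'$ or $S\cap F'=\emptyset$.

*Proof.* Choose $F'\subseteq F$ at random, including each $v$ independently with probability $2q_v\le1$, and then $R$ uniformly among the subsets of $F'$. This $R$ contains each $v$ independently with probability $q_v$. By Lemma 5,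
$$\Pr(R\in\mathcal G)=\mathbb E\,m_{F'}\le\tfrac12\,\mathbb E\,p(F')=\tfrac12\sum_{v\in F}2q_vp_v=\sum_{v\in F}q_vp_v.$$
Equality forces equality in Lemma 5 for every $F'$ of positive probability. Since $0<2q_v\le1$, these are exactly the $F'\subseteq F$ containing all $v$ with $2q_v=1$. $\square$

## The bound by the largest star

*Proof of Theorem 1(i).* Let $\mathcal S=\mathcal S_{\mathcal F,k}$, let $\mathcal A\subseteq\mathcal S$ be intersecting, and let $\mathcal A^*$ be as in Lemma 3. Compressions keep underlying sets, so $\mathcal A^*\subseteq\mathcal S$. Let $\mathcal G$ be a maximal intersecting family of subsets of $V$ containing $\{A^{(1)}:A\in\mathcal A^*\}$, and let $p$ be its vector. By Lemma 6 with all $q_v=1/k$,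
$$|\mathcal A|=|\mathcal A^*|\le\sum_{F\in\mathcal F}\big|\{A\in\mathcal S_{F,k}:A^{(1)}\in\mathcal G\}\big|\le\sum_{F\in\mathcal F}k^{|F|}\,\frac{p(F)}k=\sum_{u\in V}p_u\,s(u)\le M.\tag{4}$$
The equality before the last step exchanges the sums: the coefficient of $p_u$ is $\sum_{F\in\mathcal F(u)}k^{|F|-1}=s(u)$. So no intersecting sub-family is larger than a largest star. A largest star is a trivial intersecting family, and hence $\mathcal S$ is EKR. $\square$

## Strictness: equality forces a star after compression

For part (ii), assume from now on that $k\ge3$, or that $k=2$ and $|O_{\mathcal F}(u)|\le2$ for all $(u,1)\in L(\mathcal S_{\mathcal F,2})$. Let $\mathcal A$ be extremal; by (i), $|\mathcal A|=M$. We first show that $\mathcal A^*$ is trivial.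

**Step 1: reading the equality conditions.** Equality holds throughout (4). Since $\sum_up_u=1$, we get $s(u)=M$ whenever $p_u>0$. Moreover, equality holds in Lemma 6 for each $F\in\mathcal F$. Let $S\in\operatorname{spec}$. Then $|S|$ is odd and every $v\in S$ has $p_v>0$, so $s(v)=M$.

**Step 2: every member of $\operatorname{spec}$ is a singleton.** Let $k=2$. Here $q_v=\frac12$ for all $v$, and Lemma 6 gives the condition for $F'=F$: every $F\in\mathcal F$ contains $S$ or is disjoint from $S$. So all elements of $S$ lie in the same members of $\mathcal F$, that is, in one orbit $O_{\mathcal F}(u)$ with $u\in S$. As $s(u)=M$, we have $(u,1)\in L(\mathcal S_{\mathcal F,2})$, hence $|S|\le2$. As $|S|$ is odd, $|S|=1$.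

Let $k\ge3$. Now $\frac1k<\frac12$, so the condition holds for every $F'\subseteq F\in\mathcal F$. Take $v\in S$, $F\in\mathcal F(v)$ and $F'=\{v\}$. Since $S$ meets $F'$, we get $S\subseteq\{v\}$.

**Step 3: $\varphi$ is a coordinate.** By Step 2, $\varphi(x)=\sum_vc_vx_v$. Flipping $x_v$ changes $\varphi$ by $\pm2c_v$, and this change lies in $\{0,\pm2\}$, so $c_v\in\{0,\pm1\}$. As $\sum_vc_v^2=1$, $\varphi=\pm x_u$ for some $u$. Since $\varphi=1$ at the all-ones vector, $\varphi=x_u$. So $\mathcal G=\{S\subseteq V:u\in S\}$, and all $A\in\mathcal A^*$ contain $(u,1)$.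

## Strictness: undoing one compression

The words $111,122,212,221$ showed that $\Delta(\mathcal B)$ may be trivial although $\mathcal B$ is not. That example lives on one orbit of size $3$. Under our assumption it cannot occur:

**Lemma 7.** Assume that $k\ge3$, or that $k=2$ and $|O_{\mathcal F}(u)|\le2$ for all $(u,1)\in L(\mathcal S_{\mathcal F,2})$. Let $\mathcal B\subseteq\mathcal S_{\mathcal F,k}$ be intersecting with $|\mathcal B|=M$. If $\mathcal B'=\Delta_{x,a}(\mathcal B)$ is trivial, then $\mathcal B$ is trivial.

*Proof.* Write $\delta=\delta_{x,a}$. Since $|\mathcal B'|=M>0$ and $\mathcal B'$ is contained in a star, which has at most $M$ members, $\mathcal B'$ is the full star at some $(u,b)$, and $s(u)=M$.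

**Step 1: the easy positions of $(u,b)$.** If $u\ne x$, then for $B\in\mathcal B$ the set $\delta(B)\in\mathcal B'$ contains $(u,b)$, and $\delta$ does not change the value at $u$. So all members of $\mathcal B$ contain $(u,b)$.

Let $u=x$. If $b=a$, take $B\in\mathcal B'$. It contains $(x,a)$, so by Lemma 2(b) $B,\delta(B)\in\mathcal B$. Then $\delta(B)=\delta(\delta(B))\in\mathcal B'$, but $(x,a)\notin\delta(B)$, a contradiction. If $b\notin\{1,a\}$, no member of $\mathcal B'$ contains $(x,1)$, so by Lemma 2(b) nothing was moved, and $\mathcal B=\mathcal B'$ is trivial.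

**Step 2: the case left over, as a function.** There remains $u=x$, $b=1$: $\mathcal B'$ is the full star at $(x,1)$ and $s(x)=M$. For $B\in\mathcal B$ the set $\delta(B)$ contains $(x,1)$, so $B$ contains $(x,1)$ or $(x,a)$. Let $F\in\mathcal F(x)$ and $y\in\mathcal S_{F\setminus\{x\},k}$. Exactly one of $y\cup\{(x,1)\}$, $y\cup\{(x,a)\}$ is in $\mathcal B$: at least one because $y\cup\{(x,1)\}\in\mathcal B'$, and not both because then $y\cup\{(x,a)\}$ would stay in $\mathcal B'$. Let $g_F(y)\in\{1,a\}$ be the corresponding value. If $y\cap z=\emptyset$, the members of $\mathcal B$ that extend $y$ and $z$ can only meet at $x$. Thus, for $F,F'\in\mathcal F(x)$, $y\in\mathcal S_{F\setminus\{x\},k}$, $z\in\mathcal S_{F'\setminus\{x\},k}$,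
$$y\cap z=\emptyset\ \Longrightarrow\ g_F(y)=g_{F'}(z).\tag{5}$$
It remains to show that all the values $g_F(y)$ are the same.

**Step 3: changing one coordinate.** Let $y,y'\in\mathcal S_{F\setminus\{x\},k}$ differ only in coordinate $v$. We look for a $z$ disjoint from both, since then (5) gives $g_F(y)=g_{F'}(z)=g_F(y')$.

If $k\ge3$, take $F'=F$. At $v$ give $z$ a third value, different from those of $y$ and $y'$, and at every other coordinate $w$ a value different from $y_w=y'_w$. Then $z$ is disjoint from both.

If $k=2$ and some $F'\in\mathcal F(x)$ does not contain $v$, choose $z\in\mathcal S_{F'\setminus\{x\},2}$ disagreeing with $y$ on all of $(F\cap F')\setminus\{x\}$. As $v\notin F'$, it is disjoint from both $y$ and $y'$.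

**Step 4: each $g_F$ is constant.** For $k\ge3$ this follows from Step 3, as any two members of $\mathcal S_{F\setminus\{x\},k}$ are joined by changes of one coordinate. For $k=2$, let $K=\bigcap_{F'\in\mathcal F(x)}F'\setminus\{x\}$. By Step 3, $g_F(y)$ depends only on $y|_K$. If $v\in K$, then $\mathcal F(x)\subseteq\mathcal F(v)$. Since $s(v)\le M=s(x)$ and all terms in (1) are positive, $\mathcal F(v)=\mathcal F(x)$. So $K\cup\{x\}\subseteq O_{\mathcal F}(x)$ with $(x,1)\in L(\mathcal S_{\mathcal F,2})$, and by assumption $|K|\le1$. If $K=\emptyset$, $g_F$ is constant. If $|K|=1$, let $z$ be the antipode of $y$ in $\mathcal S_{F\setminus\{x\},2}$. By (5) with $F'=F$, $g_F(y)=g_F(z)$, and $z|_K$ is the other one of the two possible values on $K$. So again $g_F$ is constant.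

**Step 5: the constants agree.** For $F,F'\in\mathcal F(x)$ there are $y\in\mathcal S_{F\setminus\{x\},k}$ and $z\in\mathcal S_{F'\setminus\{x\},k}$ with $y\cap z=\emptyset$, as $k\ge2$. By (5) the constants of $F$ and $F'$ agree. So all members of $\mathcal B$ contain $(x,1)$, or all contain $(x,a)$. $\square$

*End of the proof of Theorem 1(ii).* The passage from $\mathcal A$ to $\mathcal A^*$ is a sequence of compressions, and all families in it are intersecting with $M$ members. The last one, $\mathcal A^*$, is trivial. Applying Lemma 7 backwards along the sequence shows that $\mathcal A$ is trivial. $\square$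

## Unequal alphabets, weights, and all extremal families

**Setting.** Let $V=U(\mathcal F)\ne\emptyset$, let $k_v\ge2$ be an integer for each $v\in V$, and let $\omega(F)>0$ for $F\in\mathcal F$. With $\mathcal S_F$ as in the section on compression, let $N_F=\prod_{v\in F}k_v=|\mathcal S_F|$ and $\mathcal S=\bigcup_{F\in\mathcal F}\mathcal S_F$. Each $A\in\mathcal S_F$ has weight $\omega(F)$. The star of $\mathcal S$ at $(u,a)$ has weight
$$s(u)=\sum_{F\in\mathcal F(u)}\omega(F)\frac{N_F}{k_u}.$$
Let $M=\max_us(u)$, which is positive, and $\Lambda=\{u\in V:s(u)=M\}$. If all $k_v=k$ and $\omega=1$, these are the earlier $s$ and $M$.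

**Definition (class).** For $u\in\Lambda$ the *class* of $u$ is $C=\{u\}$ if $k_u\ge3$, and $C=\{v\in V:k_v=2,\ \mathcal F(v)=\mathcal F(u)\}$ if $k_u=2$.

In the second case all $v\in C$ have $s(v)=s(u)=M$, so $C\subseteq\Lambda$. Thus the classes partition $\Lambda$. Each $F\in\mathcal F$ contains a given class or is disjoint from it, because the elements of a class lie in the same members of $\mathcal F$.

**Definition (admissible).** Let $C$ be the class of $u\in\Lambda$. A family $H\subseteq\mathcal S_C$ is *admissible* if

- $k_u\ge3$ and $|H|=1$; or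
- $k_u=2$ and $H$ contains exactly one member of each antipodal pair of $\mathcal S_C\cong[2]^C$.

For such $C,H$ let $\mathcal A_{C,H}=\{A\in\mathcal S_F:F\in\mathcal F,\ C\subseteq F,\ A|_C\in H\}$, where $A|_C=\{(v,a)\in A:v\in C\}$.

Example: $\mathcal F=\{\{1,2,3\}\}$, $k_1=k_2=2$, $k_3=3$, $\omega=1$. Then $s(1)=s(2)=6$, $s(3)=4$, $\Lambda=\{1,2\}$, and the only class is $\{1,2\}$. There are four admissible $H$, and, as we saw for words of length $2$, each $\mathcal A_{C,H}$ is a star. On the other hand, for $\mathcal F=\{\{1,2\}\}$ with $k_1=k_2=3$ the classes are $\{1\}$ and $\{2\}$, although $1$ and $2$ are in one orbit.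

**Theorem 8.** In this setting:

(a) For every intersecting $\mathcal A\subseteq\bigcup_{F\subseteq V}\mathcal S_F$ there is a probability vector $(p_v)_{v\in V}$ such that $|\mathcal A\cap\mathcal S_F|\le N_F\sum_{v\in F}p_v/k_v$ for all $F\subseteq V$ simultaneously. (Stars give equality for all $F$.)

(b) The maximum weight of an intersecting sub-family of $\mathcal S$ is $M$, attained by a star.

(c) The intersecting sub-families of $\mathcal S$ of weight $M$ are exactly the families $\mathcal A_{C,H}$, with $C$ a class in $\Lambda$ and $H$ admissible.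

**Corollary 9.** Let $\mathcal F$ have at least one nonempty member. For $k\ge3$, $\operatorname{ex}(\mathcal S_{\mathcal F,k})$ is exactly the set of largest stars. For $k=2$, $\operatorname{ex}(\mathcal S_{\mathcal F,2})$ consists exactly of the families $\{A\in\mathcal S_{F,2}:F\in\mathcal F(u),\ A|_O\in H\}$, where $(u,1)\in L(\mathcal S_{\mathcal F,2})$, $O=O_{\mathcal F}(u)$, and $H$ is any choice of one member from each antipodal pair of $[2]^O$. Consequently, for $k\ge2$, $\mathcal S_{\mathcal F,k}$ is strictly EKR if and only if it is not the case that $k=2$ and $|O_{\mathcal F}(u)|\ge3$ for some $(u,1)\in L(\mathcal S_{\mathcal F,2})$.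

*Proof of Corollary 9 from Theorem 8.* Take all $k_v=k$ and $\omega=1$, so that weight is size. If $k\ge3$, the classes are the sets $\{u\}$ with $s(u)=M$, and $\mathcal A_{\{u\},\{\{(u,a)\}\}}$ is the star at $(u,a)$. If $k=2$, the class of $u\in\Lambda$ is $O_{\mathcal F}(u)$, and the $F\in\mathcal F$ containing it are those in $\mathcal F(u)$. So the first two assertions are (c).

For the last one, "if" is Theorem 1(ii). Conversely, let $k=2$, $(u,1)\in L(\mathcal S_{\mathcal F,2})$, and let $u_1,u_2,u_3\in O_{\mathcal F}(u)$ be distinct. Consider the family of all $A\in\mathcal S_{F,2}$, $F\in\mathcal F(u)$, containing at least two of $(u_1,1),(u_2,1),(u_3,1)$. Any two members share one of these pairs. Each $F\in\mathcal F(u)$ contains $u_1,u_2,u_3$, and $4$ of the $8$ patterns on them have at least two $1$s, so the family contains exactly half of $\mathcal S_{F,2}$. Its size is $\sum_{F\in\mathcal F(u)}2^{|F|-1}=M$, so it is extremal by (i). It is not trivial: for each $i$ it has members containing $(u_i,1)$ and members containing $(u_i,2)$, and the value of a member at any other coordinate can be changed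 freely. $\square$

*Proof of Theorem 8(a) and (b).* Let $\mathcal A\subseteq\mathcal T=\bigcup_{F\subseteq V}\mathcal S_F$ be intersecting. Take $\mathcal A^*$ from Lemma 3, a maximal intersecting family $\mathcal G\supseteq\{A^{(1)}:A\in\mathcal A^*\}$ of subsets of $V$, and its vector $p$. For $A$ uniform in $\mathcal S_F$, $A^{(1)}$ contains each $v\in F$ independently with probability $1/k_v\le\frac12$. By Lemma 2(a) and Lemma 6 with $q_v=1/k_v$, for every $F\subseteq V$,
$$|\mathcal A\cap\mathcal S_F|=|\mathcal A^*\cap\mathcal S_F|\le\big|\{A\in\mathcal S_F:A^{(1)}\in\mathcal G\}\big|\le N_F\sum_{v\in F}\frac{p_v}{k_v}.\tag{6}$$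
This is the inequality in (a). The star of $\mathcal T$ at $(u,a)$ has $N_F/k_u$ members in $\mathcal S_F$ if $u\in F$ and none otherwise, which is equality for all $F$ with $p$ the unit mass at $u$.

If $\mathcal A\subseteq\mathcal S$, multiply (6) by $\omega(F)$ and sum over $F\in\mathcal F$. The weight of $\mathcal A$ is at most
$$\sum_{F\in\mathcal F}\omega(F)N_F\sum_{v\in F}\frac{p_v}{k_v}=\sum_{u\in V}p_us(u)\le M.\tag{7}$$
A star at $(u,a)$ with $u\in\Lambda$ has weight $M$. $\square$

*Proof of Theorem 8(c): the families $\mathcal A_{C,H}$ have the required properties.* Let $A,B\in\mathcal A_{C,H}$. If $|H|=1$, they agree on $C\neq\emptyset$. Otherwise $A|_C$ and $B|_C$ are in $H$ and so are not antipodal, hence they agree in a coordinate of $C$. So $\mathcal A_{C,H}$ is intersecting. Let $u\in C$. The sets $F\in\mathcal F$ containing $C$ are those in $\mathcal F(u)$. Moreover $|H|/|\mathcal S_C|=1/k_u$: it is $1/k_u$ if $k_u\ge3$, and $2^{|C|-1}/2^{|C|}$ if $k_u=2$. So for each $F\in\mathcal F(u)$ the family has $N_F/k_u$ members in $\mathcal S_F$, and its weight is $s(u)=M$. $\square$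

*Proof of Theorem 8(c): there are no others.* Let $\mathcal A\subseteq\mathcal S$ be intersecting of weight $M$, with $\mathcal A^*,\mathcal G,\varphi,p$ as in the proof of (a). By Lemma 2(a), $\mathcal A^*$ and all families on the way to it are sub-families of $\mathcal S$ of weight $M$, and they are intersecting.

**Step 1: equality conditions.** Equality holds in (6) for each $F\in\mathcal F$, as $\omega(F)>0$, and in (7). Hence:

- $\mathcal A^*=\{A\in\mathcal S:A^{(1)}\in\mathcal G\}$;
- $p_v>0$ implies $v\in\Lambda$;
- for all $F\in\mathcal F$ and all $F'$ with $\{v\in F:k_v=2\}\subseteq F'\subseteq F$, each $S\in\operatorname{spec}$ satisfies $S\subseteq F'$ or $S\cap F'=\emptyset$.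

**Step 2: every $S\in\operatorname{spec}$ lies in one class.** Let $S\in\operatorname{spec}$. Then $S\neq\emptyset$ and $S\subseteq\Lambda$, so the claim is clear if $|S|=1$. Let $|S|\ge2$. Suppose some $i\in S$ has $k_i\ge3$. Take $j\in S\setminus\{i\}$ and $F\in\mathcal F(j)$. The choice $F'=F$ gives $S\subseteq F$, so $i\in F$. Since $k_i\ge3$, the choice $F'=F\setminus\{i\}$ is also allowed; it contains $j$ but not $i$, a contradiction. So all $v\in S$ have $k_v=2$, and by the condition for $F'=F$ they lie in the same members of $\mathcal F$. So $S$ lies in one class.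

**Step 3: $\varphi$ depends on one class only.** By Step 2, $\varphi=\sum_C\varphi_C$, summed over the classes, where $\varphi_C=\sum_{S\subseteq C}\hat\varphi(S)\chi_S$ depends only on $x_C$ and has mean $0$. Suppose two of the $\varphi_C$ were nonconstant, one taking values $a_1<a_2$ and the other $b_1<b_2$. Fix all coordinates outside these two classes, so that the remaining terms add up to a constant $c$. Then $\varphi$ would take the three distinct values $a_1+b_1+c<a_1+b_2+c<a_2+b_2+c$, which a $\pm1$-valued function cannot do. A constant $\varphi_C$ is $0$, and $\varphi$ is not constant. So $\varphi=\psi(x_C)$ for exactly one class $C$, where $\psi$ is odd and $\psi(\mathbf1)=1$, since $V\in\mathcal G$.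

**Step 4: $\mathcal A^*=\mathcal A_{C,H}$ with $H$ admissible.** Each $F\in\mathcal F$ contains $C$ or is disjoint from it. If $F\cap C=\emptyset$ and $A\in\mathcal S_F$, then $A^{(1)}\cap C=\emptyset$, and $\psi(-\mathbf1)=-1$ shows $A^{(1)}\notin\mathcal G$. If $C\subseteq F$, whether $A\in\mathcal S_F$ is in $\mathcal A^*$ depends only on $A|_C$. Let $u\in C$. If $k_u\ge3$, then $C=\{u\}$, $\psi=x_u$, and we take $H=\{\{(u,1)\}\}$. If $k_u=2$, let $H$ consist of the $h\in\mathcal S_C$ at which $\psi=1$, where value $1$ corresponds to $+1$ and value $2$ to $-1$. As $\psi$ is odd, $H$ contains exactly one of each antipodal pair. In both cases $\mathcal A^*=\mathcal A_{C,H}$.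

It remains to undo compressions. Let $\mathcal B\subseteq\mathcal S$ be intersecting of weight $M$, and let $\mathcal B'=\Delta_{x,a}(\mathcal B)=\mathcal A_{C,H'}$ with $C$ a class and $H'$ admissible. We show that $\mathcal B=\mathcal A_{C,H}$ for some admissible $H$; going backwards from $\mathcal A^*$ to $\mathcal A$ then completes the proof. Write $\delta=\delta_{x,a}$.

**Step 5: compression outside the class.** Let $x\notin C$. For $B\in\mathcal B$ the set $\delta(B)\in\mathcal A_{C,H'}$ has the same underlying set and the same restriction to $C$ as $B$. So $\mathcal B\subseteq\mathcal A_{C,H'}$. The weights are equal and $\omega>0$, so $\mathcal B=\mathcal A_{C,H'}$.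

**Step 6: compression inside the class; a count that survives.** Let $x\in C$; so $s(x)=M$. Since $\delta$ keeps underlying sets, those of members of $\mathcal B$ contain $C$, so they are in $\mathcal F(x)$. Each $F\in\mathcal F(x)$ contains $C$.

If $k_x\ge3$, then $C=\{x\}$ and $\mathcal B'$ is the full star at some $(x,b)$. As in Step 1 of the proof of Lemma 7, $b=a$ is impossible: a set $B\in\mathcal B'$ contains $(x,a)$, so $\delta(B)\in\mathcal B$ by Lemma 2(b), so $\delta(B)=\delta(\delta(B))\in\mathcal B'$ although it does not contain $(x,a)$. If $b\notin\{1,a\}$, no set was moved and $\mathcal B=\mathcal B'$. So assume $b=1$ if $k_x\ge3$. Then $\delta(B)$ contains $(x,1)$ for all $B\in\mathcal B$, so members of $\mathcal B$ have value $1$ or $a$ at $x$. If $k_x=2$, then $a=2$ and the same is true.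

For $F\in\mathcal F(x)$ and $y\in\mathcal S_{F\setminus\{x\}}$ let $n_F(y)$ be the number of $i\in\{1,a\}$ with $y\cup\{(x,i)\}\in\mathcal B$. These are the only members of $\mathcal B$ with underlying set $F$ extending $y$. By Lemma 2(a), $\Delta_{x,a}$ does not change this number: it can only replace $y\cup\{(x,a)\}$ by $y\cup\{(x,1)\}$ when the latter is absent. Reading it off in $\mathcal B'=\mathcal A_{C,H'}$ we get
$$n_F(y)=\nu(c),\qquad c=y|_{C\setminus\{x\}},\qquad \nu(c)=\big|\{i\in\{1,a\}:c\cup\{(x,i)\}\in H'\}\big|.$$
If $k_x=2$, let $\bar c$ be the antipode of $c$ in $[2]^{C\setminus\{x\}}$; if $C=\{x\}$, then $c=\bar c=\emptyset$. We claim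
$$k_x=2\ \Longrightarrow\ \nu(c)+\nu(\bar c)=2;\qquad k_x\ge3\ \Longrightarrow\ \nu(\emptyset)=1.\tag{8}$$
If $k_x\ge3$, then $H'=\{\{(x,1)\}\}$, which gives the second part. If $k_x=2$ and $|C|\ge2$, the four sets $c\cup\{(x,i)\}$, $\bar c\cup\{(x,i)\}$ form two antipodal pairs, and $H'$ contains one of each. If $k_x=2$ and $C=\{x\}$, then $H'$ consists of one of $\{(x,1)\},\{(x,2)\}$, so $\nu(\emptyset)=1$ and the sum is $2$. This proves (8).

**Step 7: where one value has to be chosen.** Fix $c$ with $\nu(c)=1$. By (8), $\nu(\bar c)=1$. Let $Y_F(c)=\{y\in\mathcal S_{F\setminus\{x\}}:y|_{C\setminus\{x\}}=c\}$. For $y\in Y_F(c)\cup Y_F(\bar c)$ let $g_F(y)\in\{1,a\}$ be the unique $i$ with $y\cup\{(x,i)\}\in\mathcal B$. As $\mathcal B$ is intersecting, for $F,F'\in\mathcal F(x)$,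
$$y\in Y_F(c),\ z\in Y_{F'}(\bar c),\ y\cap z=\emptyset\ \Longrightarrow\ g_F(y)=g_{F'}(z).\tag{9}$$

**Step 8: $g_F$ is constant on $Y_F(c)$.** Any two members of $Y_F(c)$ are joined by changes of one coordinate in $F\setminus C$. So let $y,y'\in Y_F(c)$ differ only in coordinate $v\in F\setminus C$. As in Lemma 7, we need a $z$ disjoint from both, now with restriction $\bar c$.

If $k_v\ge3$, put $F'=F$. If $k_v=2$, we claim that $\mathcal F(x)\not\subseteq\mathcal F(v)$, and we choose $F'\in\mathcal F(x)$ with $v\notin F'$. Suppose $\mathcal F(x)\subseteq\mathcal F(v)$. If $k_x\ge3$, then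
$$s(v)\ge\sum_{F\in\mathcal F(x)}\omega(F)\frac{N_F}2>\sum_{F\in\mathcal F(x)}\omega(F)\frac{N_F}{k_x}=s(x)=M,$$
which is impossible. If $k_x=2$, then $s(v)\le M=s(x)$, and the positivity of all terms gives $\mathcal F(v)=\mathcal F(x)$. As $k_v=2$, this means $v\in C$, contrary to the choice of $v$.

In either case define $z\in Y_{F'}(\bar c)$ as follows: on $C\setminus\{x\}$ it is $\bar c$; at a common coordinate $w\in(F\cap F')\setminus C$, $w\ne v$, its value differs from $y_w=y'_w$; at $v$, if $v\in F'$ (and then $k_v\ge3$), it has a value different from those of $y$ and $y'$; elsewhere it is arbitrary. Then $z$ is disjoint from $y$ and $y'$, and (9) gives $g_F(y)=g_{F'}(z)=g_F(y')$.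

**Step 9: the constants agree.** Let $\gamma_F(c)$ be the constant value of $g_F$ on $Y_F(c)$. The same argument applies to $\bar c$. For any $F,F'\in\mathcal F(x)$ there are $y\in Y_F(c)$ and $z\in Y_{F'}(\bar c)$ with $y\cap z=\emptyset$, since all alphabets have at least two letters. So $\gamma_F(c)=\gamma_{F'}(\bar c)$ for all $F,F'\in\mathcal F(x)$. Hence $\gamma_F(c)=\gamma(c)$ does not depend on $F$, and $\gamma(c)=\gamma(\bar c)$.

**Step 10: $\mathcal B=\mathcal A_{C,H}$.** If $\nu(c)=2$, both extensions of every $y\in Y_F(c)$ are in $\mathcal B$; if $\nu(c)=0$, none is; if $\nu(c)=1$, exactly the extension by $(x,\gamma(c))$ is. Therefore $\mathcal B=\mathcal A_{C,H}$ with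
$$H=\{c\cup\{(x,i)\}:\nu(c)=2,\ i\in\{1,a\}\}\cup\{c\cup\{(x,\gamma(c))\}:\nu(c)=1\}.$$
If $k_x\ge3$, the only $c$ is $\emptyset$ and $\nu(\emptyset)=1$, so $|H|=1$. If $k_x=2$, consider an antipodal pair $c\cup\{(x,i)\}$, $\bar c\cup\{(x,3-i)\}$. By (8), either $\{\nu(c),\nu(\bar c)\}=\{0,2\}$ or $\nu(c)=\nu(\bar c)=1$. In the first case exactly one of the pair is in $H$. In the second, the first set is in $H$ if and only if $\gamma(c)=i$, and the second if and only if $\gamma(\bar c)=3-i$. As $\gamma(c)=\gamma(\bar c)$, exactly one of them is in $H$. So $H$ is admissible. $\square$
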